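\title{Property A without absolutely strongly exposing operators}

\begin{abstract}
A Banach space $X$ has Lindenstrauss property A if the norm attaining operators are dense in $\mathcal L(X,Y)$ for every Banach space $Y$. We show that property A does not imply that the absolutely strongly exposing operators are dense. There is a real or complex Banach space $X$ such that, for every nonzero $Y$, the norm attaining operators contain a dense $G_\delta$ subset of $\mathcal L(X,Y)$, while no operator from $X$ to $Y$ is absolutely strongly exposing. The space is built on the tree of countable transfinite sequences. It can be chosen to contain a complemented copy of any given Banach space, and every slice of its unit ball has diameter $2$. For spaces with an equivalent locally uniformly rotund norm, in particular for separable spaces, the implication does hold.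
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, $X$ and $Y$ are nonzero Banach spaces over the same field $\mathbb K$, which is $\mathbb R$ or $\mathbb C$, and $\mathbb T=\{\theta\in\mathbb K:|\theta|=1\}$. We write $B_X$ for the closed unit ball, $S_X$ for the unit sphere, $X^*$ for the dual, and $\mathcal L(X,Y)$ for the space of bounded linear operators with the norm $\|T\|=\sup\{\|Tx\|:x\in S_X\}$. For $f\in X^*$ and $w\in Y$, the operator $f\otimes w$ sends $x$ to $f(x)w$; its norm is $\|f\|\,\|w\|$.

An operator $T$ \emph{attains its norm} if $\|Tx\|=\|T\|$ for some $x\in S_X$, and $\mathrm{NA}(X,Y)$ is the set of such operators. The space $X$ has (Lindenstrauss) \emph{property A} if $\mathrm{NA}(X,Y)$ is norm dense in $\mathcal L(X,Y)$ for every $Y$.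

Call a sequence $(x_n)$ in $B_X$ \emph{maximizing} for $T$ if $\|Tx_n\|\to\|T\|$. Following Bourgain (1977), $T$ is \emph{absolutely strongly exposing} if there is $x_0\in S_X$ such that for every maximizing sequence $(x_n)$ there are $\theta_n\in\mathbb T$ with $\theta_nx_n\to x_0$ in norm. We then say that $T$ is absolutely strongly exposing \emph{at} $x_0$, and we write $\mathrm{ASE}(X,Y)$ for the set of these operators. Norm attainment says that the problem of maximizing $\|Tx\|$ over $B_X$ has a solution. Absolute strong exposition says that the problem is well posed: approximate solutions converge to the solution, up to the rotations $\theta_n$, which cannot be avoided because $\|T(\theta x)\|=\|Tx\|$. It is the stronger property: if $(x_n)$ is maximizing and $\theta_nx_n\to x_0$, then $\|Tx_0\|=\lim\|Tx_n\|=\|T\|$, so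
\begin{equation}\label{eq:asena}
\mathrm{ASE}(X,Y)\subset\mathrm{NA}(X,Y).
\end{equation}

The following facts are known. The set $\mathrm{ASE}(X,Y)$ is a $G_\delta$ subset of $\mathcal L(X,Y)$. If $X$ has the Radon--Nikod\'ym property, then $\mathrm{ASE}(X,Y)$ is dense for every $Y$ (Bourgain). Each of the following sufficient conditions for property A also implies that $\mathrm{ASE}(X,Y)$ is dense for every $Y$: the Radon--Nikod\'ym property; properties $\alpha$ and quasi-$\alpha$; and $B_X=\overline{\mathrm{conv}}(C)$ for a set $C$ of uniformly strongly exposed points. These facts serve only as motivation; property $\alpha$ is recalled in Example~\ref{ex:alpha}. They suggest the following question, posed in \cite{handout}.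

\begin{quote}
\emph{If $X$ has property A, is $\mathrm{ASE}(X,Y)$ dense in $\mathcal L(X,Y)$ for every $Y$?}
\end{quote}

One would guess that it is. A natural way to make an operator attain its norm is to perturb it so that its maximizing sequences are forced to converge, and such a perturbation lands in $\mathrm{ASE}(X,Y)$. The guess is right for separable spaces (Theorem~\ref{thm:lur}) and wrong in general. Call a subset of $\mathcal L(X,Y)$ \emph{residual} if it contains a dense $G_\delta$ set. When $\mathrm{ASE}(X,Y)$ is dense, $\mathrm{NA}(X,Y)$ is residual by \eqref{eq:asena}; our example shows that even residuality for every $Y$ does not produce a single absolutely strongly exposing operator.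

\begin{theorem}\label{thm:main}
There is a Banach space $X$ over $\mathbb K$ such that for every nonzero Banach space $Y$:
\begin{itemize}
\item[(a)] $\mathrm{NA}(X,Y)$ contains a dense $G_\delta$ subset of $\mathcal L(X,Y)$, so $X$ has property A;
\item[(b)] $\mathrm{ASE}(X,Y)=\emptyset$.
\end{itemize}
\end{theorem}

The same construction gives more. An operator $R\in\mathcal L(X,Y)$ is \emph{nuclear} if $R=\sum_kf_k\otimes y_k$ with $\sum_k\|f_k\|\,\|y_k\|<\infty$, and its nuclear norm $\|R\|_{\mathcal N}$ is the infimum of these sums over all such representations. A \emph{slice} of $B_X$ is a set $\{x\in B_X:\operatorname{Re}f(x)>\|f\|-\eta\}$ with $f\in X^*\setminus\{0\}$ and $\eta>0$.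

\begin{theorem}\label{thm:strong}
Let $Z$ be any Banach space over $\mathbb K$, possibly zero. There is a Banach space $X$ containing a complemented subspace isomorphic to $Z$ such that for every nonzero $Y$ and every $T\in\mathcal L(X,Y)$:
\begin{itemize}
\item[(a)] $\mathrm{NA}(X,Y)$ is residual in $\mathcal L(X,Y)$. Moreover, for each $\varepsilon>0$ there is a nuclear operator $R$ with $\|R\|_{\mathcal N}<\varepsilon$ and $T+R\in\mathrm{NA}(X,Y)$.
\item[(b)] For every $\eta>0$ the set $\{x\in B_X:\|Tx\|>\|T\|-\eta\}$ contains an infinite set $A$ such that $\|a-\theta b\|>2-\eta$ for all distinct $a,b\in A$ and all $\theta\in\mathbb T$. In particular, every slice of $B_X$ has diameter $2$, and $\mathrm{ASE}(X,Y)=\emptyset$.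
\end{itemize}
\end{theorem}

The constant $2$ cannot be improved, since $\|a-\theta b\|\le2$ for $a,b\in B_X$. Theorem~\ref{thm:main} is contained in the case $Z=\{0\}$.

A norm $|\cdot|$ is \emph{locally uniformly rotund} (LUR) if $|u_n-u|\to0$ whenever $|u_n|\to|u|$ and $|u_n+u|\to2|u|$. Every separable space has an equivalent LUR norm (Kadec), and so does every weakly compactly generated space (Troyanski). For Banach spaces $Y$ and $W$, the space $Y\oplus_2W$ is $Y\times W$ with the norm $(\|y\|^2+\|w\|^2)^{1/2}$.

\begin{theorem}\label{thm:lur}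
Let $X_1=(X,|\cdot|)$, where $|\cdot|$ is an equivalent LUR norm on $X$, and let $Y$ be a nonzero Banach space. If $\mathrm{NA}(X,Y\oplus_2X_1)$ is dense in $\mathcal L(X,Y\oplus_2X_1)$, then $\mathrm{ASE}(X,Y)$ is dense in $\mathcal L(X,Y)$. Consequently, if $X$ is isomorphic to an LUR space, then $X$ has property A if and only if $\mathrm{ASE}(X,Y)$ is dense for every nonzero $Y$.
\end{theorem}

In particular, the spaces in Theorems~\ref{thm:main} and~\ref{thm:strong} have no equivalent LUR norm. All proofs are in ZFC. Section~\ref{sec:models} isolates two mechanisms, one visible in $\ell_1$ and one in $c_0$. Section~\ref{sec:space} combines them on a tree, Sections~\ref{sec:na} and~\ref{sec:sep} prove parts (a) and (b) of Theorems~\ref{thm:main} and~\ref{thm:strong}, and Section~\ref{sec:lur} proves Theorem~\ref{thm:lur} independently of the rest.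

\section{Two models: $\ell_1$ and $c_0$}\label{sec:models}

The absolutely convex hull $\operatorname{aconv}(C)$ of a set $C\subset X$ consists of the finite sums $\sum_i\lambda_ix_i$ with $x_i\in C$ and $\sum_i|\lambda_i|\le1$. If $B_X=\overline{\operatorname{aconv}}\{x_i:i\in I\}$, then
\begin{equation}\label{eq:normgen}
\|T\|=\sup_{i\in I}\|Tx_i\|\qquad(T\in\mathcal L(X,Y)),
\end{equation}
because $\{x:\|Tx\|\le\sup_i\|Tx_i\|\}$ is closed, absolutely convex, and contains every $x_i$. The first lemma is a criterion for membership in $\mathrm{ASE}(X,Y)$, the second an obstruction.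

\begin{lemma}\label{lem:peak}
Let $B_X=\overline{\operatorname{aconv}}\{x_i:i\in I\}$, and let $T\in\mathcal L(X,Y)$ and $i\in I$ satisfy $\sigma:=\sup_{j\ne i}\|Tx_j\|<\|Tx_i\|$. Then $T$ is absolutely strongly exposing at $x_i$.
\end{lemma}

\begin{proof}
By \eqref{eq:normgen}, $M:=\|T\|=\|Tx_i\|>0$, so $\|x_i\|=1$. Let $x=\sum_j\lambda_jx_j$ be a finite sum with $\sum_j|\lambda_j|\le1$, and take $\theta\in\mathbb T$ with $\theta\lambda_i=|\lambda_i|$. Then $\|Tx\|\le|\lambda_i|M+(1-|\lambda_i|)\sigma$, hence
\[
\|\theta x-x_i\|\le(1-|\lambda_i|)+\sum_{j\neq i}|\lambda_j|\le2(1-|\lambda_i|)\le\frac{2(M-\|Tx\|)}{M-\sigma}.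
\]
Given a maximizing sequence, approximate its $n$th term within $1/n$ by such a finite sum and apply this estimate.
\end{proof}

\begin{lemma}\label{lem:noase}
Let $T\in\mathcal L(X,Y)$ and $\rho>0$. Suppose that for every $\eta>0$ there are $a,b\in B_X$ with $\|Ta\|,\|Tb\|>\|T\|-\eta$ and $\|a-\theta b\|\ge\rho$ for all $\theta\in\mathbb T$. Then $T\notin\mathrm{ASE}(X,Y)$.
\end{lemma}

\begin{proof}
Take $a_n,b_n$ for $\eta=1/n$. Both sequences are maximizing. If $T$ were absolutely strongly exposing at $x_0$, there would be $\theta_n,\theta_n'\in\mathbb T$ with $\theta_na_n\to x_0$ and $\theta_n'b_n\to x_0$, so $\|a_n-\bar\theta_n\theta_n'b_n\|=\|\theta_na_n-\theta'_nb_n\|\to0$, contrary to the hypothesis.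
\end{proof}

\begin{example}[the $\ell_1$ mechanism]\label{ex:alpha}
The space $X$ has \emph{property $\alpha$} if $B_X=\overline{\operatorname{aconv}}\{x_i:i\in I\}$ and there are $\rho<1$ and $f_i\in S_{X^*}$ with $f_i(x_i)=1$ and $|f_i(x_j)|\le\rho$ for $j\ne i$. The unit vector basis of $\ell_1$ with its coordinate functionals gives $\rho=0$. Let $T\ne0$ and $\varepsilon>0$. Take $0<\eta<\min\{\|T\|,(1-\rho)\varepsilon\}$, choose $i$ with $\|Tx_i\|>\|T\|-\eta$ by \eqref{eq:normgen}, and put $w=Tx_i/\|Tx_i\|$ and $T'=T+\varepsilon f_i\otimes w$. Then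
\[
\|T'x_i\|=\|Tx_i\|+\varepsilon>\|T\|-\eta+\varepsilon>\|T\|+\rho\varepsilon\ge\|T'x_j\|\qquad(j\ne i),
\]
so $T'\in\mathrm{ASE}(X,Y)$ by Lemma~\ref{lem:peak}, and $\|T'-T\|=\varepsilon$. One rank-one perturbation lifts one generator above all the others.
\end{example}

\begin{example}[the $c_0$ mechanism]\label{ex:c0}
Let $X=c_0$ and $Y=\mathbb K$, so $\mathcal L(X,Y)=\ell_1$. Finitely supported functionals attain their norms and are dense in $\ell_1$. Yet $\mathrm{ASE}(c_0,\mathbb K)=\emptyset$. Given $f\in\ell_1$ and $\eta>0$, choose a finitely supported $x\in B_{c_0}$ with $|f(x)|>\|f\|-\eta/2$. For $j$ beyond the support of $x$ the vector $x+e_j$ lies in $B_{c_0}$, and $f(e_j)\to0$, so $|f(x+e_j)|>\|f\|-\eta$ for large $j$. For two such indices $j\ne k$, the $j$th coordinate of $(x+e_j)-\theta(x+e_k)$ equals $1$, and Lemma~\ref{lem:noase} applies with $\rho=1$. Every near-maximizer $x$ has a fan of well separated neighbors $x+e_j$ that $f$ hardly distinguishes from $x$.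
\end{example}

Thus for a single $Y$, density of $\mathrm{NA}(X,Y)$ says nothing about $\mathrm{ASE}(X,Y)$. But $c_0$ does not answer the question: it is separable, so by Theorem~\ref{thm:lur} it fails property A.

\begin{remark}\label{rem:strexp}
A point $x_0\in S_X$ is \emph{strongly exposed} by $f\in S_{X^*}$ if $f(x_0)=1$ and $x_n\to x_0$ whenever $x_n\in B_X$ and $\operatorname{Re}f(x_n)\to1$. For each nonzero $Y$, the set $\mathrm{ASE}(X,Y)$ is nonempty exactly when $B_X$ has a strongly exposed point. If $f$ strongly exposes $x_0$ and $w\in S_Y$, then $f\otimes w\in\mathrm{ASE}(X,Y)$: rotate a maximizing sequence so that $f(\theta_nx_n)=|f(x_n)|$. Conversely, let $T$ be absolutely strongly exposing at $x_0$. Then $T\neq0$, since the constant sequence $0$ is maximizing for the zero operator; scale to $\|T\|=1$. Take $y^*\in S_{Y^*}$ with $y^*(Tx_0)=\|Tx_0\|=1$ and $f=T^*y^*$. If $\operatorname{Re}f(x_n)\to1$, then $f(x_n)\to1$ and $(x_n)$ is maximizing, so $\theta_nx_n\to x_0$ and $\theta_nf(x_n)\to1$. Hence $\theta_n\to1$ and $x_n\to x_0$. So Theorem~\ref{thm:main}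 asks for a space with property A whose unit ball has no strongly exposed point.
\end{remark}

\section{A space built on a tree}\label{sec:space}

We want both mechanisms in one space. The generators $x_s$ of the unit ball are indexed by the nodes $s$ of a tree. As in Example~\ref{ex:c0}, each generator $x_s$ has a fan of neighbors, indexed by the children of $s$, and this excludes absolutely strongly exposing operators. It also means that no perturbation can lift a single generator above the others. What a rank-one perturbation can do, as in Example~\ref{ex:alpha}, is to lift the whole \emph{cone} of generators $x_t$, $t\ge r$, above the rest, and the cone can be chosen so that $\|Tx_t\|$ is almost constant on it. The Baire category theorem then gives operators with a sequence of nested cones on which $\|Tx_t\|$ is closer and closer to $\|T\|$. The generators at the vertices of these cones do not have to converge in norm. It is the order that supplies a maximizer: if every countable chain in the tree has an upper bound, some node lies in all the cones.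

\subsection{The tree}
Fix a Banach space $Z$; on a first reading take $Z=\{0\}$. Let $\operatorname{dens}Z$ be the least cardinality of a dense subset of $Z$, and put $\kappa=\max\{\operatorname{dens}Z,2\}^{\aleph_0}$. Then $\kappa^{\aleph_0}=\kappa$, $\kappa\ge\operatorname{dens}Z$, and $\kappa\ge2^{\aleph_0}\ge\aleph_1$; for $Z=\{0\}$ we get $\kappa=2^{\aleph_0}$. Let $\Gamma$ be a set of cardinality $\kappa$.

Recall that an ordinal is the set of all smaller ordinals, that $\omega_1$ is the first uncountable ordinal, and that the union of countably many countable ordinals is a countable ordinal. A \emph{node} is a function $s:\alpha\to\Gamma$ with $1\le\alpha<\omega_1$, and $\Upsilon$ is the set of nodes. We write $s\le t$ if $t$ extends $s$. For $s:\alpha\to\Gamma$ and $\gamma\in\Gamma$, the \emph{child} $s^\frown\gamma:\alpha+1\to\Gamma$ is the extension of $s$ with value $\gamma$ at $\alpha$. The \emph{root} $\langle\gamma\rangle$ is the node with domain $1=\{0\}$ and value $\gamma$. Put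
\[
V_s=\{t\in\Upsilon:t\ge s\},\qquad[s]=\{u\in\Upsilon:u\le s\},\qquad(s,t]=[t]\setminus[s]\quad(s\le t);
\]
see Figure~\ref{fig:tree}. There are at most $\kappa^{\aleph_0}=\kappa$ nodes with a given domain and $\aleph_1$ domains, so $|\Upsilon|\le\kappa$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.85]
\fill[gray!20] (-3,2.4) -- (-4.1,4.5) -- (-1.9,4.5) -- cycle;
\fill[gray!20] (0,2.4) -- (-1.1,4.5) -- (1.1,4.5) -- cycle;
\fill[gray!20] (3,2.4) -- (1.9,4.5) -- (4.1,4.5) -- cycle;
\draw[dashed, thick] (0,0) -- (0,1.4);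
\draw (0,1.4) -- (-3,2.4) (0,1.4) -- (0,2.4) (0,1.4) -- (3,2.4);
\draw[very thick] (-3,2.4) -- (-3.3,3.8) (0,2.4) -- (0.2,3.5) (3,2.4) -- (2.7,4.0);
\fill (0,0) circle (2pt) node[right] {$\langle s(0)\rangle$};
\fill (0,1.4) circle (2pt) node[below right] {$s$};
\fill (-3,2.4) circle (2pt) node[left] {$s^\frown\gamma_1$};
\fill (0,2.4) circle (2pt) node[left] {$s^\frown\gamma_2$};
\fill (3,2.4) circle (2pt) node[right] {$s^\frown\gamma_3$};
\fill (-3.3,3.8) circle (2pt) node[right] {$t_1$};
\fill (0.2,3.5) circle (2pt) node[above] {$t_2$};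
\fill (2.7,4.0) circle (2pt) node[right] {$t_3$};
\end{tikzpicture}
\caption{A node $s$ of the tree, ordered upward. The dashed line is the initial segment $[s]$, from the root to $s$. The shaded regions are the cones $V_{s^\frown\gamma_i}$ of all nodes above three children of $s$; they are pairwise disjoint. The thick lines are the segments $(s,t_i]$, each contained in its own cone.}
\label{fig:tree}
\end{figure}

\begin{lemma}\label{lem:tree}
\begin{itemize}
\item[(T1)] If $s\le t$, then $s(0)=t(0)$. Two nodes below a common node are comparable.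
\item[(T2)] The cones $V_{s^\frown\gamma}$, $\gamma\in\Gamma$, are pairwise disjoint, and $(s,t]\subset V_{s^\frown\gamma}$ whenever $t\ge s^\frown\gamma$.
\item[(T3)] Every nonempty countable chain in $\Upsilon$ has an upper bound in $\Upsilon$.
\end{itemize}
\end{lemma}

\begin{proof}
(T1) Every domain contains $0$. The nodes below $t$ are restrictions of $t$ to ordinals, and any two ordinals are comparable.
(T2) Let $\alpha$ be the domain of $s$. A node $t\ge s^\frown\gamma$ has $t(\alpha)=\gamma$, which gives disjointness. If moreover $u\in(s,t]$, then $u$ is comparable with $s$ by (T1) and $u\not\le s$, so $u$ properly extends $s$ and $u(\alpha)=t(\alpha)=\gamma$.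
(T3) The union of the chain is a function whose domain is a countable union of countable ordinals.
\end{proof}

\subsection{The space}
Let $E_\Gamma$ be the closed linear span of the indicator functions $\mathbf 1_{[s]}$, $s\in\Upsilon$, in $\ell_\infty(\Upsilon)$, and let $E=Z\times E_\Gamma$ with the norm $\|(\zeta,\varphi)\|_E=\max\{\|\zeta\|,\sup_u|\varphi(u)|\}$. We identify $\varphi\in E_\Gamma$ with $(0,\varphi)$. For $h=(\zeta,\varphi)\in E$ and $u\in\Upsilon$ we write $h(u)=\varphi(u)$ and $e_u^*(h)=h(u)$; thus $|h(u)|\le\|h\|_E$.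

The vectors $\mathbf 1_{[s]}$ are the natural candidates for the generators. The functional $e_r^*$ takes the value $1$ at $\mathbf 1_{[t]}$ for $t\in V_r$ and $0$ otherwise, which is property $\alpha$ with points replaced by cones. The differences $\mathbf 1_{[t]}-\mathbf 1_{[s]}=\mathbf 1_{(s,t]}$ through different children of $s$ have disjoint supports, like the $e_j$ in $c_0$. The defect is that the closed absolutely convex hull of the $\mathbf 1_{[s]}$ contains no ball of $E$, even when $Z=\{0\}$: for distinct $\gamma_1,\dots,\gamma_m$ the functional $\sum_je^*_{\langle\gamma_j\rangle}$ takes only the values $0$ and $1$ at the $\mathbf 1_{[s]}$, but it takes the value $m$ at the norm-one vector $\sum_j\mathbf 1_{[\langle\gamma_j\rangle]}$. Adding a small ball $\delta B_E$ to the set of generators would repair this, but then \eqref{eq:normgen} would involve generators outside the tree, over which the plan above has no control. Instead we add to $\mathbf 1_{[s]}$ a small vector that depends only on the root below $s$, so that the differences are unchanged, and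 that runs through a dense subset of $\delta B_E$ as the root varies. For this, $\Gamma$ must index a dense subset of a space built from $\Gamma$ itself; this is where $\kappa^{\aleph_0}=\kappa$ and $\kappa\ge\operatorname{dens}Z$ are used.

Finite combinations, with coefficients in a countable dense subset of $\mathbb K$, of the $\mathbf 1_{[s]}$ and of the elements of a dense subset of $Z$ of cardinality at most $\kappa$ form a dense subset of $E$ of cardinality at most $\kappa$. Its intersection $D$ with the open unit ball is dense in $B_E$. Identify $\Gamma$ with $\kappa\times\mathbb N$ and compose the first projection with a surjection $\kappa\to D$. This gives a map $\gamma\mapsto d_\gamma$ from $\Gamma$ onto $D$ that takes each value infinitely often. Let $\delta=\frac14$ and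
\[
x_s=\mathbf 1_{[s]}+\delta\,d_{s(0)}\quad(s\in\Upsilon),\qquad B=\overline{\operatorname{aconv}}\{x_s:s\in\Upsilon\}\subset E.
\]

\begin{lemma}\label{lem:ball}
$\delta B_E\subset B\subset(1+\delta)B_E$.
\end{lemma}

\begin{proof}
The second inclusion holds because $\|x_s\|_E\le1+\delta$. For the first, let $d\in D$ and take distinct $\gamma_1,\gamma_2,\dots$ with $d_{\gamma_j}=d$. Since $[\langle\gamma\rangle]=\{\langle\gamma\rangle\}$,
\[
\frac1n\sum_{j\le n}x_{\langle\gamma_j\rangle}=\delta d+\frac1n\sum_{j\le n}\mathbf 1_{\{\langle\gamma_j\rangle\}},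
\]
and the last term has norm $1/n$. So $\delta d\in B$. As $D$ is dense in $B_E$ and $B$ is closed, $\delta B_E\subset B$.
\end{proof}

A closed absolutely convex set lying between two positive multiples of $B_E$ is the closed unit ball of the equivalent norm $\|x\|=\inf\{\lambda>0:x\in\lambda B\}$. We define
\[
X=(E,\|\cdot\|).
\]
Then $B_X=B$, each $\|x_s\|\le1$, and $Z\times\{0\}$ is a complemented subspace of $X$ isomorphic to $Z$. By \eqref{eq:normgen},
\begin{equation}\label{eq:norm}
\|T\|=\sup_{s\in\Upsilon}\|Tx_s\|\qquad\text{for all }Y\text{ and }T\in\mathcal L(X,Y);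
\end{equation}
with $Y=\mathbb K$ this computes the norm of $X^*$. The spaces $X$ and $E$ have the same bounded functionals, and $\|g\|_{E^*}$ denotes the norm of $g$ with respect to $\|\cdot\|_E$. The next two lemmas show that both mechanisms survive the perturbation. The first uses the new norm, the second the old one.

\begin{lemma}[peak functionals]\label{lem:func}
For each $r\in\Upsilon$ there is $f_r\in X^*$ with $\|f_r\|=1$, $f_r(x_t)=1$ for $t\in V_r$, and $|f_r(x_t)|\le\frac13$ for $t\notin V_r$.
\end{lemma}

\begin{proof}
If $t\ge r$, then $t(0)=r(0)$ by (T1), so $e_r^*(x_t)=1+\delta d_{r(0)}(r)=:c_r$ does not depend on $t$, and $|c_r|\ge1-\delta$. If $t\not\ge r$, then $|e_r^*(x_t)|=\delta|d_{t(0)}(r)|\le\delta$. Put $f_r=e_r^*/c_r$ and note $\delta/(1-\delta)=\frac13$. By \eqref{eq:norm}, $\|f_r\|=1$.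
\end{proof}

\begin{lemma}[stability on cones]\label{lem:stab}
Let $s\in\Upsilon$ and $\tau>0$.
\begin{itemize}
\item[(i)] If $g\in X^*$, then for all but finitely many $\gamma\in\Gamma$ we have $|g(x_t)-g(x_s)|<\tau$ for every $t\in V_{s^\frown\gamma}$.
\item[(ii)] If $T\in\mathcal L(X,Y)$ and $y^*\in S_{Y^*}$ satisfies $y^*(Tx_s)=\|Tx_s\|$, then for all but finitely many $\gamma\in\Gamma$ we have $\|Tx_t\|\ge\operatorname{Re}y^*(Tx_t)>\|Tx_s\|-\tau$ for every $t\in V_{s^\frown\gamma}$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) For $t\ge s$ we have $t(0)=s(0)$, so $x_t-x_s=\mathbf 1_{(s,t]}$. Suppose that $\gamma_1,\dots,\gamma_m$ are distinct and $t_i\ge s^\frown\gamma_i$ satisfy $|g(x_{t_i}-x_s)|\ge\tau$. Choose $\theta_i\in\mathbb T$ with $\theta_ig(\mathbf 1_{(s,t_i]})=|g(\mathbf 1_{(s,t_i]})|$. By (T2) the segments $(s,t_i]$ are pairwise disjoint, so $\|\sum_i\theta_i\mathbf 1_{(s,t_i]}\|_E\le1$ and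
\[
m\tau\le\sum_i|g(\mathbf 1_{(s,t_i]})|=g\Big(\sum_i\theta_i\mathbf 1_{(s,t_i]}\Big)\le\|g\|_{E^*}.
\]
Hence there are at most $\|g\|_{E^*}/\tau$ exceptional $\gamma$. (ii) Apply (i) to $g=T^*y^*$.
\end{proof}

A functional $y^*$ as in (ii) exists by the Hahn--Banach theorem. The value $\delta=\frac14$ is a convenience: the proofs need only $0<\delta<\frac12$, which makes $\delta/(1-\delta)<1$.

\section{Norm attaining operators are residual}\label{sec:na}

Let $X$ be the space of Section~\ref{sec:space} and fix $Y$. For $n\in\mathbb N$, let $O_n$ be the set of $T\in\mathcal L(X,Y)$ for which some $r\in\Upsilon$ satisfies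
\begin{equation}\label{eq:On}
\inf_{t\in V_r}\|Tx_t\|>\|T\|-\frac1n\qquad\text{and}\qquad\sup_{t\notin V_r}\|Tx_t\|<\|T\|.
\end{equation}
The first condition says that every generator in the cone is a near-maximizer. The second says that all sufficiently good near-maximizers among the generators lie in the cone; it will force the cones for different $n$ to be nested. The complement of $V_r$ is nonempty, since it contains the roots $\langle\gamma\rangle$ with $\gamma\ne r(0)$.

Each $O_n$ is open. Indeed $\big|\,\|Tx_t\|-\|T'x_t\|\,\big|\le\|T-T'\|$ because $\|x_t\|\le1$, so for fixed $r$ the infimum, the supremum, and $\|T\|$ in \eqref{eq:On} are $1$-Lipschitz functions of $T$, and $O_n$ is a union over $r$ of open sets.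

\begin{lemma}\label{lem:dense}
Let $T\in\mathcal L(X,Y)\setminus\{0\}$, $n\in\mathbb N$, and $\varepsilon>0$. There are $r\in\Upsilon$ and $w\in S_Y$ with $T+\varepsilon f_r\otimes w\in O_n$.
\end{lemma}

\begin{proof}
We imitate Example~\ref{ex:alpha}. The new difficulty is that adding the one vector $\varepsilon w$ must increase the norms of all $Tx_t$, $t\in V_r$, by almost $\varepsilon$. This works if one functional $y^*$ with $y^*(w)=1$ almost norms all of them, and Lemma~\ref{lem:stab} provides this on passing from a near-maximizing node to a suitable child.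

Let $N=\|T\|$ and take $0<\eta<N$ with $2\eta<\min\{\frac1n,\frac{2\varepsilon}3\}$. By \eqref{eq:norm} there is $s$ with $\|Tx_s\|>N-\eta>0$. Let $w=Tx_s/\|Tx_s\|$ and $y^*\in S_{Y^*}$ with $y^*(w)=1$. By Lemma~\ref{lem:stab}(ii) there is a child $r=s^\frown\gamma$ with $\operatorname{Re}y^*(Tx_t)>N-2\eta$ for all $t\in V_r$. Let $T'=T+\varepsilon f_r\otimes w$, so $\|T'\|\le N+\varepsilon$. For $t\in V_r$ we have $f_r(x_t)=1$, hence
\[
\|T'x_t\|\ge\operatorname{Re}y^*(Tx_t+\varepsilon w)>N+\varepsilon-2\eta .
\]
Therefore $\inf_{t\in V_r}\|T'x_t\|\ge\|T'\|-2\eta>\|T'\|-\frac1n$, and also $\|T'\|>N+\varepsilon-2\eta$. For $t\notin V_r$ we have $\|T'x_t\|\le N+\frac\varepsilon3$, and $N+\frac\varepsilon3<N+\varepsilon-2\eta<\|T'\|$. So $r$ witnesses \eqref{eq:On} for $T'$.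
\end{proof}

\begin{lemma}\label{lem:attain}
$\bigcap_nO_n\subset\mathrm{NA}(X,Y)$.
\end{lemma}

\begin{proof}
Let $T\in\bigcap_nO_n$ and let $r_n$ witness \eqref{eq:On} for $n$. The second condition gives $T\ne0$. Fix $m$ and $n$. By \eqref{eq:norm} there is $t$ such that $\|Tx_t\|$ exceeds both $\sup_{u\notin V_{r_m}}\|Tx_u\|$ and $\sup_{u\notin V_{r_n}}\|Tx_u\|$, as both are smaller than $\|T\|$. Then $t\ge r_m$ and $t\ge r_n$, so $r_m$ and $r_n$ are comparable by (T1). Thus $\{r_n\}$ is a countable chain, and (T3) gives a node $s_\infty\ge r_n$ for all $n$. By the first condition, $\|Tx_{s_\infty}\|>\|T\|-\frac1n$ for all $n$, so $\|Tx_{s_\infty}\|\ge\|T\|$. Since $\|x_{s_\infty}\|\le1$ and $T\ne0$, we get $\|x_{s_\infty}\|=1$ and $\|Tx_{s_\infty}\|=\|T\|$.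
\end{proof}

\begin{proof}[Proof of part (a) of Theorems~\ref{thm:main} and~\ref{thm:strong}]
The Baire category theorem states that in a complete metric space a countable intersection of dense open sets is dense. The nonzero operators are dense in $\mathcal L(X,Y)$, because $X^*$ and $Y$ are nonzero, so each $O_n$ is dense by Lemma~\ref{lem:dense}. Hence $\bigcap_nO_n$ is a dense $G_\delta$ set, and it lies in $\mathrm{NA}(X,Y)$ by Lemma~\ref{lem:attain}.

For the nuclear perturbation we use the standard facts that the nuclear operators form a Banach space $\mathcal N(X,Y)$ under $\|\cdot\|_{\mathcal N}$, that $\|R\|\le\|R\|_{\mathcal N}$, and that $\|f\otimes w\|_{\mathcal N}\le\|f\|\,\|w\|$. Fix $T$ and let $U_n=\{R\in\mathcal N(X,Y):T+R\in O_n\}$. It is open, because $R\mapsto T+R$ is continuous from $\mathcal N(X,Y)$ to $\mathcal L(X,Y)$. It is dense: let $R\in\mathcal N(X,Y)$ and $\varepsilon'>0$. If $T+R=0$, first add to $R$ a nonzero rank-one operator of nuclear norm at most $\varepsilon'$. Now $T+R\ne0$, and Lemma~\ref{lem:dense} gives $R+\varepsilon'f_r\otimes w\in U_n$,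 at nuclear distance at most $2\varepsilon'$ from the original $R$. By the Baire category theorem, $\bigcap_nU_n$ is dense in $\mathcal N(X,Y)$, so it contains some $R$ with $\|R\|_{\mathcal N}<\varepsilon$, and $T+R\in\mathrm{NA}(X,Y)$ by Lemma~\ref{lem:attain}.
\end{proof}

\section{Near-maximizers are far apart}\label{sec:sep}

Fix $Y$, $T\in\mathcal L(X,Y)$, and $\eta>0$. By \eqref{eq:norm} choose $s$ with $\|Tx_s\|>\|T\|-\eta/2$. By Lemma~\ref{lem:stab}(ii) with $\tau=\eta/2$ and $t=s^\frown\gamma$,
\begin{equation}\label{eq:fan}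
\|Tx_{s^\frown\gamma}\|>\|T\|-\eta\qquad\text{for all but finitely many }\gamma\in\Gamma.
\end{equation}
This is the fan of Example~\ref{ex:c0}. If $u\ne v$ are children of $s$, then $v\notin V_u$ by (T2), so for $\theta\in\mathbb T$ Lemma~\ref{lem:func} gives
\[
\|x_u-\theta x_v\|\ge|f_u(x_u)-\theta f_u(x_v)|\ge1-\tfrac13=\tfrac23 .
\]
By Lemma~\ref{lem:noase}, $T\notin\mathrm{ASE}(X,Y)$. This proves Theorem~\ref{thm:main}(b), and with Section~\ref{sec:na} the whole of Theorem~\ref{thm:main}.

To raise $\frac23$ to almost $2$ we need a functional of norm about $1$ that is about $1$ at $x_u$ and about $-1$ at $\theta x_v$. The candidate is $e_u^*-\bar\theta e_v^*$. No generator lies above both $u$ and $v$, so the only error comes from the values of $\delta d_{s(0)}$ at $u$ and $v$, and these are small for most children.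

\begin{lemma}\label{lem:czero}
For $h\in E$, $s\in\Upsilon$, and $\tau>0$, the set $\{\gamma\in\Gamma:|h(s^\frown\gamma)|\ge\tau\}$ is finite.
\end{lemma}

\begin{proof}
By (T2), $\mathbf 1_{[t]}(s^\frown\gamma)\ne0$ for at most one $\gamma$, and elements of $Z\times\{0\}$ vanish at every node. So if $h'$ is in the linear span of $Z\times\{0\}$ and the $\mathbf 1_{[t]}$, then $h'(s^\frown\gamma)\ne0$ for only finitely many $\gamma$. Choose such an $h'$ with $\|h-h'\|_E<\tau$; then $|h(s^\frown\gamma)|\ge\tau$ forces $h'(s^\frown\gamma)\neq0$.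
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:strong}(b)]
The assertion for a smaller $\eta$ implies it for a larger one, so let $\eta\le1$. Take $s$ as above, and put $d=d_{s(0)}$ and $\tau=\eta/2$. Discard the finitely many $\gamma$ that fail \eqref{eq:fan} and, by Lemma~\ref{lem:czero}, the finitely many with $|d(s^\frown\gamma)|\ge\tau$. Let $A$ be the set of $x_{s^\frown\gamma}$ for the remaining $\gamma$; it lies in $\{x\in B_X:\|Tx\|>\|T\|-\eta\}$.

Let $u\ne v$ be two remaining children, $\theta\in\mathbb T$, and $g=e_u^*-\bar\theta e_v^*$. We evaluate $g$ at all generators. If $t\ge u$, then $t(0)=s(0)$ and $t\not\ge v$; if $t\ge v$, then $t(0)=s(0)$ and $t\not\ge u$. Hence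
\[
g(x_t)=\begin{cases}1+\delta d(u)-\bar\theta\delta d(v),&t\ge u,\\[2pt]
\delta d(u)-\bar\theta\,(1+\delta d(v)),&t\ge v,\\[2pt]
\delta d_{t(0)}(u)-\bar\theta\delta d_{t(0)}(v),&\text{otherwise.}\end{cases}
\]
In the first two cases $|g(x_t)|\le1+2\delta\tau$, and in the third $|g(x_t)|\le2\delta<1$. By \eqref{eq:norm}, $\|g\|\le1+2\delta\tau=1+\tau/2$. The first two cases with $t=u$ and $t=v$ give
\[
g(x_u-\theta x_v)=2+\delta\big[d(u)-\bar\theta d(v)-\theta d(u)+d(v)\big],
\]
whose modulus is at least $2-4\delta\tau=2-\tau$. Therefore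
\[
\|x_u-\theta x_v\|\ge\frac{2-\tau}{1+\tau/2}=2-\frac{2\tau}{1+\tau/2}>2-2\tau=2-\eta .
\]
With $\theta=1$ this shows $x_u\ne x_v$, so $A$ is infinite.

For slices, let $f\in X^*\setminus\{0\}$ and $0<\eta'\le\eta$, and let $A$ be the set obtained for $Y=\mathbb K$, $T=f$, and $\eta'$. For $a\in A$ take $\theta_a\in\mathbb T$ with $f(\theta_aa)=|f(a)|>\|f\|-\eta'$. The points $\theta_aa$ lie in the slice given by $f$ and $\eta$, and $\|\theta_aa-\theta_bb\|=\|a-\bar\theta_a\theta_bb\|>2-\eta'$ for $a\neq b$. Letting $\eta'\to0$ shows that the slice has diameter $2$. The equality $\mathrm{ASE}(X,Y)=\emptyset$ was proved above for every $Z$.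
\end{proof}

\begin{remark}[why the height is $\omega_1$]\label{rem:height}
The proof of (b) uses that every node has infinitely many children, and the proof of (a) uses (T3), in Lemma~\ref{lem:attain} only. A partial order in which every element has a strictly larger one and every countable chain has an upper bound contains a strictly increasing sequence of length $\omega_1$, by transfinite recursion. Neither property can be dropped. Take $Z=\{0\}$, $\Gamma=\mathbb N$, and only nodes with finite domain. Then $\Upsilon$ is countable, $E$ is separable, and everything in Sections~\ref{sec:space}--\ref{sec:sep} holds except (T3) and its consequences. The resulting $X$ is separable with $\mathrm{ASE}(X,Y)=\emptyset$, so it fails property A by Theorem~\ref{thm:lur}. Alternatively, keep $|\Gamma|=\kappa$ and allow only domains $\alpha\le\omega$. Then (T3) holds, but a node $b$ with domain $\omega$ has $V_b=\{b\}$, and $f_b\in\mathrm{ASE}(X,\mathbb K)$ by Lemmas~\ref{lem:func} and~\ref{lem:peak}.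
\end{remark}

\section{Spaces with an equivalent LUR norm}\label{sec:lur}

Strong exposition passes from a functional to an operator that attains its norm at the same point.

\begin{lemma}\label{lem:transfer}
Let $U\in\mathcal L(X,Y)$, $x_0\in S_X$, and $w\in S_Y$ satisfy $Ux_0=\|U\|w$. Let $f\in X^*$ be absolutely strongly exposing at $x_0$ with $f(x_0)=\|f\|$. Then $U+\varepsilon f\otimes w$ is absolutely strongly exposing at $x_0$ for every $\varepsilon>0$.
\end{lemma}

\begin{proof}
Let $\widetilde U=U+\varepsilon f\otimes w$. For $x\in B_X$ we have $\|\widetilde Ux\|\le\|U\|+\varepsilon|f(x)|\le\|U\|+\varepsilon\|f\|$, with equality at $x_0$. So $\|\widetilde U\|=\|U\|+\varepsilon\|f\|$, and a maximizing sequence for $\widetilde U$ satisfies $|f(x_n)|\to\|f\|$, that is, it is maximizing for $f$.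
\end{proof}

The simplest case of Theorem~\ref{thm:lur} is that the norm of $X$ is itself LUR. Let $\|T\|=1=\|Tx_0\|$ with $x_0\in S_X$, take $y^*\in S_{Y^*}$ with $y^*(Tx_0)=1$, and let $f=T^*y^*$, so $\|f\|=1=f(x_0)$. If $x_n\in B_X$ and $|f(x_n)|\to1$, rotate so that $f(x_n)\to1$. Then $\|x_n\|\to1$ and $2\ge\|x_n+x_0\|\ge|f(x_n+x_0)|\to2$, so $x_n\to x_0$. By Lemma~\ref{lem:transfer}, $T+\varepsilon f\otimes Tx_0\in\mathrm{ASE}(X,Y)$. Thus in this case $\mathrm{ASE}(X,Y)$ is dense in $\mathrm{NA}(X,Y)$.

In general the norm is attained on the ball of $\|\cdot\|$, while the rotundity belongs to another norm $|\cdot|$. The remedy is to place the LUR norm in the range. The operator $x\mapsto(Tx,\varepsilon x)$ into $Y\oplus_2X_1$ is close to $x\mapsto(Tx,0)$, but its second coordinate records $x$ in the norm $|\cdot|$. We approximate it by a norm attaining operator $(T',R)$; this is where property A is used for a range space other than $Y$. In an $\ell_\infty$-sum the small coordinate would not affect the norm near the maximizers. In the $\ell_2$-sum it does, and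 this allows us to apply the LUR argument to $Rx_n$ in place of $x_n$.

\begin{proof}[Proof of Theorem~\ref{thm:lur}]
Multiplying $|\cdot|$ by a positive constant replaces $X_1$, and so $Y\oplus_2X_1$, by an isometric space, which does not change the hypothesis. So we may assume $c\|x\|\le|x|\le\|x\|$ with $0<c\le1$. The nonzero operators are dense and $\mathrm{ASE}(X,Y)$ is invariant under nonzero scalars, so it suffices to approximate $T$ with $\|T\|=1$. Let $0<\varepsilon<\frac14$.

\emph{Step 1: a norm attaining operator with a second coordinate bounded below.} Let $Sx=(Tx,\varepsilon x)$, so $1\le\|S\|\le1+\varepsilon$. By hypothesis there is $S'\in\mathrm{NA}(X,Y\oplus_2X_1)$ with $\|S'-S\|<\varepsilon c/2$. Write $S'x=(T'x,Rx)$ with $T'\in\mathcal L(X,Y)$ and $R\in\mathcal L(X,X_1)$. Then $\|T'-T\|\le\varepsilon$, $\|R\|\le\varepsilon+\varepsilon c/2\le2\varepsilon$, and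
\begin{equation}\label{eq:below}
|Rx|\ge\varepsilon|x|-\frac{\varepsilon c}2\|x\|\ge\frac{\varepsilon c}2\|x\|\qquad(x\in X).
\end{equation}
Let $M=\|S'\|=\|S'x_0\|$ with $x_0\in S_X$; then $1-\varepsilon\le M\le1+2\varepsilon$. Put $p=\|T'x_0\|$ and $q=|Rx_0|$, so $p^2+q^2=M^2$. By \eqref{eq:below}, $0<q\le2\varepsilon$, and $p^2\ge(1-\varepsilon)^2-4\varepsilon^2=(1-3\varepsilon)(1+\varepsilon)>0$. Let $\alpha=p/M$ and $\beta=q/M$, so $\alpha,\beta>0$ and $\alpha^2+\beta^2=1$.

\emph{Step 2: an exposing functional.} Choose norm-one functionals $y_0^*\in Y^*$ and $g_0\in X_1^*$ with $y_0^*(T'x_0)=p$ and $g_0(Rx_0)=q$, and let $f=\alpha T'^*y_0^*+\beta R^*g_0\in X^*$. By the Cauchy--Schwarz inequality, for $x\in B_X$,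
\begin{equation}\label{eq:cs}
|f(x)|\le\alpha\|T'x\|+\beta|Rx|\le\big(\|T'x\|^2+|Rx|^2\big)^{1/2}=\|S'x\|\le M,
\end{equation}
and $f(x_0)=\alpha p+\beta q=M$. So $\|f\|=M=f(x_0)$. We claim that $f$ is absolutely strongly exposing at $x_0$.

Let $x_n\in B_X$ with $|f(x_n)|\to M$. After rotating we may assume $f(x_n)=|f(x_n)|$, and we show $x_n\to x_0$. Put $p_n=\|T'x_n\|$ and $q_n=|Rx_n|$. By \eqref{eq:cs}, $p_n^2+q_n^2\le M^2$ and $\alpha p_n+\beta q_n\to M$. Since $(p,q)=M(\alpha,\beta)$,
\[
(p_n-p)^2+(q_n-q)^2\le2M^2-2M(\alpha p_n+\beta q_n)\to0,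
\]
so $p_n\to p$ and $q_n\to q$. Next, $f(x_n)\le\alpha p_n+\beta\operatorname{Re}g_0(Rx_n)$ gives
\[
\beta q_n\ge\beta\operatorname{Re}g_0(Rx_n)\ge f(x_n)-\alpha p_n\to M-\alpha p=\beta q .
\]
As $\beta>0$, it follows that $\operatorname{Re}g_0(Rx_n)\to q$. Hence $q_n+q\ge|Rx_n+Rx_0|\ge\operatorname{Re}g_0(Rx_n)+q$, and both bounds tend to $2q$. Together with $|Rx_n|\to|Rx_0|$, the LUR property gives $|Rx_n-Rx_0|\to0$, and \eqref{eq:below} gives $x_n\to x_0$.

\emph{Step 3: back to $Y$.} The operator $T'$ need not attain its norm at $x_0$, so we fold the second coordinate of $S'$ into $Y$ along the direction $w=T'x_0/p\in S_Y$. Let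
\[
U=\alpha T'+\beta\,(R^*g_0)\otimes w,\qquad\widetilde T=U+\varepsilon f\otimes w .
\]
For $x\in B_X$, \eqref{eq:cs} gives $\|Ux\|\le\alpha\|T'x\|+\beta|Rx|\le M$, while $Ux_0=(\alpha p+\beta q)w=Mw$. So $\|U\|=M$ and $Ux_0=\|U\|w$, and $\widetilde T\in\mathrm{ASE}(X,Y)$ by Lemma~\ref{lem:transfer}.

\emph{Step 4: the distance.} We have $\widetilde T-T=(T'-T)-(1-\alpha)T'+\beta(R^*g_0)\otimes w+\varepsilon f\otimes w$. Here $\|T'\|\le M\le\frac32$, $\beta\le2\varepsilon/(1-\varepsilon)\le\frac83\varepsilon$, and $1-\alpha\le1-\alpha^2=\beta^2$. Therefore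
\[
\|\widetilde T-T\|\le\varepsilon+\tfrac32\beta^2+2\varepsilon\beta+\tfrac32\varepsilon\le\tfrac52\varepsilon+\big(\tfrac{32}3+\tfrac{16}3\big)\varepsilon^2<7\varepsilon .
\]
This proves that $\mathrm{ASE}(X,Y)$ is dense.

Finally, let $X$ be isomorphic to an LUR space, and transport the LUR norm to an equivalent norm $|\cdot|$ on $X$. If $X$ has property A, the hypothesis holds for every $Y$, so $\mathrm{ASE}(X,Y)$ is dense for every $Y$. The converse follows from \eqref{eq:asena}.
\end{proof}

\begin{thebibliography}{1}

\bibitem{handout}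
\emph{Residuality in the set of norm attaining operators},
\texttt{https://www.ugr.es/local/mmartins/Curriculum/Charlas/\allowbreak 2022\_Ukraine-short-handout.pdf}

\end{thebibliography}
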